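# Six edge-disjoint cores in a complete graph

## 1. Core numbers and decompositions of $K_n$

Graphs are finite and simple, and $\delta(H)$ is the minimum degree of $H$. Subgraphs are assumed to have at least one vertex.

**Definition 1 (core, maximum core number).** Let $d\ge 0$. If a graph $G$ has a subgraph of minimum degree at least $d$, then the union of all such subgraphs again has minimum degree at least $d$; this largest one is the $d$-core of $G$. The maximum core number (or degeneracy) $\widehat C(G)$ is the largest $d$ such that $G$ has a $d$-core. Equivalently,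
$$\widehat C(G)=\max\{\delta(H): H\subseteq G\}.$$

For example, $\widehat C(K_n)=n-1$. A cycle has $\widehat C=2$, and a tree with at least one edge has $\widehat C=1$, because every subgraph of a tree is a forest and so has a vertex of degree at most $1$. If we attach a pendant path to $K_4$, the minimum degree drops to $1$, but $\widehat C$ is still $3$: the $K_4$ is the $3$-core. A graph without edges has $\widehat C=0$.

We use two facts constantly. First, $\widehat C$ is monotone: if $G'\subseteq G$ then $\widehat C(G')\le\widehat C(G)$. Second, if $\widehat C(G)=d$ then $G$ has at least $d(d+1)/2$ edges, because a subgraph of minimum degree $d$ has at least $d+1$ vertices, each of degree at least $d$.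

**Definition 2 ($k$-decomposition, $\widehat C(k;K_n)$).** A $k$-decomposition of $K_n$ is a partition of the edge set of $K_n$ into $k$ spanning subgraphs (factors) $G_1,\dots,G_k$. We put
$$\widehat C(k;K_n)=\max\sum_{i=1}^k\widehat C(G_i),$$
the maximum being over all $k$-decompositions of $K_n$.

For example, take $K_5$ on $\{0,1,2,3,4\}$ and $k=6$. Let $G_5$ be the triangle $012$, let $G_6$ be the triangle $034$, and let $G_1,G_2,G_3,G_4$ be the single edges $13,14,23,24$ (all with the remaining vertices added as isolated vertices). These use $3+3+4=10$ edges, all of them. The sum of core numbers is $2+2+1+1+1+1=8$.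

By monotonicity, a lower bound for $\widehat C(6;K_n)$ only needs six edge-disjoint subgraphs of $K_n$ with large minimum degrees. Left-over edges can be given to any factor.

Now the question. It comes from "Nordhaus-Gaddum Theorems for $k$-Decompositions" (https://allanbickle.files.wordpress.com/2016/05/presng.pdf). Two facts come with it: for $n\ge4$ one has $\widehat C(6;K_n)\ge 2n-2$, and an upper bound due to Füredi et al. says $\widehat C(6;K_n)\le\frac52n-\frac72$. The conjecture to be proved or disproved is that
$$\widehat C(6;K_n)=2n-2\qquad\text{for all } n\ge4 .$$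

It is false, and we shall compute the value for every $n$.

**Theorem 1.** For $4\le n\le21$, $\widehat C(6;K_n)=2n-2$. For $n\ge22$ write $n=15m+7+r$ with $m\ge1$ and $0\le r\le14$. Then
$$\widehat C(6;K_n)=2n-2+m-\eta,$$
where $\eta=1$ if $r=2$, or if $r=5$ and $m$ is odd, and $\eta=0$ otherwise.

We read off what this says about the conjecture. Equality with $2n-2$ for some $n\ge 22$ needs $m=\eta=1$, that is, $n=24$ ($r=2$) or $n=27$ ($r=5$). So the conjectured equality holds exactly for $n\in\{4,\dots,21\}\cup\{24,27\}$. The smallest counterexample is $n=22$, where the value is $43$ instead of $42$, and the conjecture fails for every $n\ge28$. Since $m=(n-7-r)/15$, we also get $\widehat C(6;K_n)=\frac{31}{15}n+O(1)$.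

The only outside input beyond textbook theorems is the quoted bound $\widehat C(6;K_n)\ge2n-2$, and it is used only for $4\le n\le21$.

## 2. Four to seven vertices, and what edge counting gives

Write $d_i=\widehat C(G_i)$ and $\Sigma=\sum_{i=1}^6d_i$. The second fact above gives
$$\sum_{i=1}^6\frac{d_i(d_i+1)}2\le\binom n2 .$$
Raising some $d_i$ from $0$ to $1$ costs one edge, from $1$ to $2$ two more edges, from $2$ to $3$ three more.

For $n=4$ there are $6$ edges, so $\Sigma\le6$; six single edges attain $6=2n-2$. For $n=5$ there are $10$ edges: six steps of cost $1$ and two of cost $2$, so $\Sigma\le8$, attained above. For $n=6$ there are $15$ edges: $6+4\cdot2=14$ and the last edge buys nothing, so $\Sigma\le10$. To attain it, let the vertices be $a,a',b,b',c,c'$. The four triangles $abc,\ ab'c',\ a'bc',\ a'b'c$ are edge-disjoint and use the twelve edges other than $aa',bb',cc'$. With two of those three as further factors the sum is $4\cdot2+2=10$.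

For $n=7$, six lines of the Fano plane are six edge-disjoint triangles, with sum $12=2n-2$. Counting gives only $\Sigma\le13$, since $6\cdot1+6\cdot2+3=21$. We can still exclude $13$. The cost is convex, so sum $13$ within $21$ edges forces core numbers $3,2,2,2,2,2$, and the subgraphs then have exactly $d(d+1)/2$ edges, so they are a $K_4$ and five triangles partitioning $E(K_7)$. A vertex of the $K_4$ has three further edges, and triangles use them two at a time: impossible.

The bound $2n-2$ is also easy to see when $n=4s$ or $n=4s+1$. For $n=4s$ take two disjoint cliques $K_{2s}$, halve each, and take the four graphs $K_{s,s}$ between the halves: $2(2s-1)+4s=8s-2=2n-2$. For $n=4s+1$ add one vertex to both cliques: $2\cdot2s+4s=8s=2n-2$.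

For large $n$, edge counting is far off. By the Cauchy–Schwarz inequality, $\Sigma^2/6\le\sum d_i^2\le n(n-1)<n^2$, so $\Sigma<\sqrt6\,n$ with $\sqrt6\approx2.449$. If the six subgraphs were cliques of order about $n/\sqrt6$, then an average vertex would lie in about $\sqrt6>2$ of them, so some vertices would lie in three or more. At such a vertex the degrees in the different subgraphs compete for the same $n-1$ edges, and the count does not see this. The next section records it.

## 3. Types of vertices

From now on $G_1,\dots,G_6$ is a $6$-decomposition of $K_n$ with $n\ge4$. Choose $H_i\subseteq G_i$ with $\delta(H_i)=d_i=\widehat C(G_i)$ and put $V_i=V(H_i)\neq\emptyset$. For $X\subseteq[6]$ write $d(X)=\sum_{i\in X}d_i$, so $\Sigma=d([6])$. We abbreviate $\{1,2,6\}$ to $126$, and so on.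

**Definition 3 (type).** The type of a vertex $v$ is $S_v=\{i:v\in V_i\}\subseteq[6]$.

In the decomposition of $K_5$ in Section 1, with $H_i$ the non-trivial part of $G_i$, the types of $0,1,2,3,4$ are $56,\ 125,\ 345,\ 136,\ 246$.

**Lemma 2.**

* (P1) If $\emptyset\ne X\subseteq S_v$, then $d(X)\le\#\{u\ne v:S_u\cap X\ne\emptyset\}$.
* (P2) If $i\ne j$, then $d_i+d_j\le|V_i\cup V_j|-1\le n-1$.
* (P3) $d_i\le|V_i|-1$.

**Proof.** For (P1), $v$ has at least $d_i$ neighbors in $H_i$ for each $i\in X$, all of them in $V_i$. The $H_i$ are edge-disjoint, so for different $i$ the neighbors are different. (P3) is clear. For (P2): if $V_i\cap V_j$ contains a vertex, apply (P1) to it with $X=\{i,j\}$; otherwise (P3) gives $d_i+d_j\le|V_i|+|V_j|-2=|V_i\cup V_j|-2$. $\square$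

When (P1) is applied with $X=T=S_v$, the vertex $v$ itself meets $T$, so the bound reads $d(T)\le\#\{u:S_u\cap T\neq\emptyset\}-1$. In particular $d(T)\le n-1$.

Let $\mathcal F$ be the set of $3$-element types that occur.

**Lemma 3.** Suppose $\Sigma>2n-2$. Then (a) every type has at most three elements; (b) $\mathcal F$ contains no two complementary triples, so two distinct members of $\mathcal F$ share one or two elements; (c) $\mathcal F\ne\emptyset$.

**Proof.** (a) If $|S_v|\ge4$, then $d(S_v)\le n-1$ by (P1), and the at most two other indices contribute at most $n-1$ by (P2) or (P3). So $\Sigma\le2n-2$. (b) If $T$ and $[6]\setminus T$ both occur, both sums are at most $n-1$, so again $\Sigma\le2n-2$. Two disjoint triples in $[6]$ are complementary. (c) If $\mathcal F=\emptyset$, all types have at most two elements, and (P3) gives $\Sigma+6\le\sum_i|V_i|=\sum_v|S_v|\le2n$. $\square$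

This suggests a first attempt at the conjecture. Take $T\in\mathcal F$ with complement $R$. Then $d(T)\le n-1$, and we would like $d(R)\le n-1$ too. What (P2) gives is
$$d(R)=\tfrac12\sum_{\{i,j\}\subset R}(d_i+d_j)\le\tfrac32(n-1),$$
so $\Sigma\le\frac52(n-1)$. The attempt stops exactly here. The bound $d(R)\le n-1$ would need a vertex whose type contains $R$, and by Lemma 3 there is none in the interesting case. The next section shows that $d(R)\le n-1$ can really fail.

## 4. A decomposition of $K_{22}$ with sum $43$

To beat $2n-2$ we need three-element types, any two of them intersecting. Try the seven types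
$$234,\qquad 1x5,\qquad 1x6\qquad(x=2,3,4).$$
Any two intersect: $234\cap1xs=\{x\}$, and the others share $1$. Once the vertices have these types, most edges have little choice. An edge should lie in a graph $H_i$ with $i$ in both types. Between types $234$ and $1xs$ only $i=x$ is possible, and between $1x5$ and $1y6$ with $x\ne y$ only $i=1$. This leads to the following graphs. Call the vertex sets of these types $Z$, $A_x$, $B_x$; from here on we number the three pairs by $x=1,2,3$ when constructing.

**Proposition 4.** $\widehat C(6;K_{22})\ge43>42=2\cdot22-2$.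

**Proof.** Let $V(K_{22})=Z\cup\bigcup_{x=1}^3(A_x\cup B_x)$ be a disjoint union with $|Z|=4$ and $|A_x|=|B_x|=3$. Put $A=\bigcup A_x$, $B=\bigcup B_x$, and let $M_1,M_2,M_3$ be the three perfect matchings of the $K_4$ on $Z$. Define six graphs:

* $K$: all edges inside $A$, and $K'$: all edges inside $B$. Each is a $K_9$, of minimum degree $8$.
* $P$: all edges between $A_x$ and $B_y$ with $x\ne y$. It is $6$-regular on $A\cup B$.
* $R_x$ for $x=1,2,3$: all edges between $A_x$ and $B_x$, all edges between $Z$ and $A_x\cup B_x$, and $M_x$. A vertex of $A_x\cup B_x$ has degree $3+4=7$; a vertex of $Z$ has degree $6+1=7$.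

These graphs are edge-disjoint, and they use $36+36+54+3(9+24+2)=231=\binom{22}2$ edges, so they partition $E(K_{22})$. The sum of the core numbers is at least $8+8+6+3\cdot7=43$. $\square$

So the conjecture is false. Here the indices $1;\,2,3,4;\,5,6$ of the list of types belong to $P;\,R_1,R_2,R_3;\,K,K'$. With $T=234$ and $R=156$ we have $d(R)=6+8+8=22>21=n-1$, which is the failure announced above. Note also that (P1) is tight at every vertex: $7+7+7=21$ on $Z$, and $6+7+8=21$ elsewhere.

## 5. Lower bounds for all $n\ge22$

The example generalizes if three parameters can vary: the sizes of the sets, the graphs on $Z$ replacing the matchings, and the share of the $A_x$–$B_x$ edges given to $R_x$. We start with the graphs on $Z$. We recall two textbook theorems: for even $z$, $K_z$ has a $1$-factorization into $z-1$ perfect matchings; for odd $z\ge3$, $K_z$ decomposes into $\frac{z-1}2$ Hamilton cycles (Walecki).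

**Lemma 5.** Let $q_1,q_2,q_3\ge0$ be integers. $K_z$ decomposes into three spanning subgraphs with minimum degrees at least $q_1,q_2,q_3$ if

* (D1) $z$ is even and $\sum q_x\le z-1$; or
* (D2) $z$ is odd, all $q_x$ are even and $\sum q_x\le z-1$; or
* (D3) $z$ is odd, all $q_x$ are odd and $\sum q_x\le z-2$.

**Proof.** (D1) Give $q_x$ perfect matchings of a $1$-factorization to graph $x$, and the remaining edges to any graph. (D2) If $z=1$, all $q_x$ are $0$ and there is nothing to do. Otherwise give $q_x/2$ Hamilton cycles to graph $x$.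

(D3) Since $\sum q_x\ge3$, we have $z\ge5$. Give $(q_x-1)/2$ Hamilton cycles to graph $x$. This uses $\frac{\sum q_x-3}2\le\frac{z-5}2$ of the $\frac{z-1}2$ cycles, so at least two cycles $C=v_0v_1\dots v_{z-1}v_0$ and $C'$ remain. Each graph needs one more unit of degree at every vertex, so we need three edge-disjoint edge covers inside $C\cup C'$ (an edge cover is a set of edges touching every vertex). Let
$$F_1=\{v_0v_1,\,v_2v_3,\dots,v_{z-3}v_{z-2}\}\cup\{v_{z-2}v_{z-1}\}.$$
It is an edge cover. The rest of $C$ is $\{v_1v_2,\,v_3v_4,\dots,v_{z-4}v_{z-3}\}\cup\{v_{z-1}v_0\}$, which misses only $v_{z-2}$. Adding an edge $e$ of $C'$ at $v_{z-2}$ gives a second cover. The Hamilton path $C'-e$ is a third. $\square$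

**Lemma 6.** Let $z\ge1$, $h\ge1$, $g_1,g_2,g_3\ge h$ be integers, $G=g_1+g_2+g_3$, $\varepsilon\in\{0,1\}$. Put $q_x=\max(0,z+h-2g_x)$ and suppose that $z,q_1,q_2,q_3$ satisfy (D1), (D2) or (D3). Then for $n=z+2G+\varepsilon$,
$$\widehat C(6;K_n)\ge2n-2+(z+2h-G).$$

**Proof.** Take disjoint sets $Z$, $A_x,B_x$ ($x=1,2,3$), $W$ of sizes $z,g_x,g_x,\varepsilon$, and put $A=\bigcup A_x$, $B=\bigcup B_x$. Let $N_x$ be an $h$-regular bipartite graph between $A_x$ and $B_x$ (index both sides by $\mathbb Z/g_x$ and join $i$ to $i,i+1,\dots,i+h-1$). Define: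

* the complete graphs on $A\cup W$ and on $B\cup W$, of minimum degree $G+\varepsilon-1$; they share at most one vertex, hence no edge;
* $P$: all $A_x$–$B_y$ edges with $x\ne y$, and all $A_x$–$B_x$ edges not in $N_x$; it is $(G-h)$-regular on $A\cup B$;
* $R_x$: all edges between $Z$ and $A_x\cup B_x$, the graph $N_x$, and the $x$-th graph of the decomposition of $K_z$ from Lemma 5, placed on $Z$. Vertices of $A_x\cup B_x$ have degree $z+h$, and vertices of $Z$ have degree at least $2g_x+q_x\ge z+h$.

The six graphs are edge-disjoint, and the sum of their minimum degrees is at least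
$$2(G+\varepsilon-1)+(G-h)+3(z+h)=3z+3G+2h+2\varepsilon-2=2n-2+(z+2h-G),$$
because $2n-2=2z+4G+2\varepsilon-2$. $\square$

For $z=4$, $h=g_x=3$, $\varepsilon=0$ we have $q_x=1$, and this is the decomposition of Proposition 4.

**Proposition 7.** For $n=15m+7+r$ with $m\ge1$, $0\le r\le14$, and $\eta$ as in Theorem 1, $\widehat C(6;K_n)\ge2n-2+m-\eta$.

**Proof.** We choose parameters for every residue $r$. For $j=0,1,2,3,4$ let $(j_x)=(j_1,j_2,j_3)$ be
$$(0,0,0),\quad(1,0,0),\quad(1,1,0),\quad(1,1,1),\quad(2,1,1),$$
so $\sum j_x=j$. The smallest of the three numbers $m+j-2j_x$ is $m,\ m-1,\ m,\ m+1,\ m$, respectively.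

**Step (i).** This step handles $r\in\{0,3,6,9,12\}$ and $r\in\{1,4,7,10,13\}$. Let $m\ge1$, $h=2m+1$, $g_x=2m+1+j_x$, $z=3m+1+j$. Then $z+h-2g_x=m+j-2j_x\ge0$, so $q_x=m+j-2j_x$ and $\sum q_x=3m+j=z-1$. If $z$ is odd then $3m+j$ is even, so $m+j$ is even, and all $q_x$ are even. Hence (D1) or (D2) applies. Here $G=6m+3+j$, so
$$z+2h-G=(3m+1+j)+(4m+2)-(6m+3+j)=m,\qquad n=z+2G+\varepsilon=15m+7+3j+\varepsilon .$$
With $\varepsilon=0$ and $\varepsilon=1$ we get the value $2n-2+m$ for the residues listed.

**Step (ii).** This step handles $r=8,11,14$, and also gives the bound with $\eta=1$ for $r=2$ and $r=5$. Let $h=2m+2$, $g_x=2m+2+i_x$ with $(i_x)$ the triple listed above for $i\in\{0,\dots,4\}$, $z=3m+2+i$, $\varepsilon=1$. Take $m\ge1$ if $i\le2$, and $m\ge0$ if $i\in\{3,4\}$. Then $z+h-2g_x=m+i-2i_x\ge0$, so $q_x=m+i-2i_x$ and $\sum q_x=3m+i=z-2$. The $q_x$ are odd exactly when $m+i$ is odd, which is exactly when $z$ is odd. So (D1) or (D3) applies. Here $G=6m+6+i$, so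
$$z+2h-G=(3m+2+i)+(4m+4)-(6m+6+i)=m,\qquad n=15m+15+3i .$$
For $i=0,1,2$ this is $2n-2+m$ for $r=8,11,14$. For $i=3,4$ replace $m$ by $m-1$, where now $m\ge1$: we get the value $2n-2+(m-1)$ for $n=15m+9$ ($r=2$) and $n=15m+12$ ($r=5$).

**Step (iii).** This step gives the better value for $r=5$ with $m\ge2$ even; here the frame of Lemma 6 is changed slightly, since the bipartite graphs $N_x$ have different degrees. Let $z=3m+2$, which is even, $(g_x)=(2m+1,2m+2,2m+2)$, $W=\emptyset$, and let $N_x$ be the complete bipartite graph between $A_x$ and $B_x$. A $1$-factorization decomposes $K_z$, which is $(3m+1)$-regular, into regular graphs of degrees $m+1,m,m$. Then $G=6m+5$ and $n=z+2G=15m+12$. The two cliques have minimum degree $6m+4$. The graph $P$ (all $A_x$–$B_y$ edges with $x\ne y$) has minimum degree $G-(2m+2)=4m+3$. In $R_x$ the vertices of $A_x\cup B_x$ have degree $z+g_x$, i.e. $5m+3,5m+4,5m+4$; the vertices of $Z$ have degree $2g_x$ plus $m+1,m,m$, i.e. also $5m+3,5m+4,5m+4$. The sum is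
$$2(6m+4)+(4m+3)+(15m+11)=31m+22=2n-2+m. \qquad\square$$

For $4\le n\le21$ the lower bound in Theorem 1 is the quoted $2n-2$. It remains to prove the upper bounds.

## 6. A quadratic form on triples, and a configuration of three triples

We aim for the following.

**Proposition 8.** For $n\ge4$, every $6$-decomposition of $K_n$ satisfies
$$\Sigma\le\max\left\{2n-2,\ \frac{31n-37}{15},\ \frac{41n}{20}-\frac52\right\}.$$

From here to the end of Section 9 we assume $\Sigma>2n-2$, so the conclusions of Lemma 3 hold. For $T\in\mathcal F$ let $p_T>0$ be the number of vertices of type $T$, and let $P=\sum_{T\in\mathcal F}p_T$, so $0<P\le n$. Call $T,T'\in\mathcal F$ adjacent if $|T\cap T'|=1$, let $\mathsf A$ be the adjacency matrix of this relation on $\mathcal F$, and put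
$$Q(p)=\tfrac12\,p^{\top}(\mathsf A-2I)p=\sum_{\{T,T'\}\text{ adjacent}}p_Tp_{T'}-\sum_{T}p_T^2 .$$

The first attempt in Section 3 used one triple $T\in\mathcal F$ and replaced all set sizes by $n$. If we keep the set sizes and average over $T$, we get the following.

**Lemma 9.** $P\left(\Sigma-2n+\frac52\right)\le Q(p)$.

**Proof.** Let $T\in\mathcal F$ and $R=[6]\setminus T$. By (P1), $d(T)\le n-1-\#\{u:S_u\subseteq R\}$. By (P2), $d(R)\le\frac12\sum_{\{i,j\}\subset R}(|V_i\cup V_j|-1)$. Adding, and counting vertex by vertex,
$$\Sigma\le\sum_vc_T(S_v)-\tfrac52,\qquad c_T(S)=1-[S\subseteq R]+\tfrac12\#\{\text{pairs }\{i,j\}\subset R\text{ met by }S\}.$$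
A set $S$ with $|S\cap R|=0,1,2$ meets $0,2,3$ pairs of $R$.

If $|S|\le2$, then $c_T(S)\le1$ for $|S\cap R|=0$, $c_T(S)\le2$ for $|S\cap R|=1$, and $c_T(S)=1-1+\frac32=\frac32$ for $|S\cap R|=2$. So $c_T(S)\le2$.

If $S\in\mathcal F$, then $S\ne R$ by Lemma 3(b). For $S=T$ we get $c_T(S)=1$; for $|S\cap T|=2$ we get $1+1=2$; for $|S\cap T|=1$ we get $1+\frac32=\frac52$. In all three cases $c_T(S)=2+\frac12(\mathsf A-2I)_{TS}$.

Hence $\Sigma\le2n-\frac52+\frac12\big((\mathsf A-2I)p\big)_T$. Multiply by $p_T$ and sum over $T\in\mathcal F$. $\square$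

So $\Sigma\le2n-\frac52$ whenever $Q(p)\le0$. The form can be positive, however, and it is not always sharp. In the example on $22$ vertices, $p_{234}=4$ and $p_{1xs}=3$. The triple $234$ is adjacent to all six triples $1xs$, and $1x5$ is adjacent to $1y6$ for $x\ne y$, which gives six more adjacent pairs. So $Q(p)=4\cdot18+6\cdot9-(16+6\cdot9)=126-70=56$, and Lemma 9 gives only $\Sigma\le 41.5+\frac{56}{22}<44.05$, while the decomposition has $\Sigma=43$. This family of triples will need a separate argument, in Section 9.

When $Q(p)$ is positive because of three triples arranged as the sides of a triangle, with extra points, there is a direct bound.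

**Lemma 10.** Let $[6]=\{a,b,c,m_a,m_b,m_c\}$ with
$$T_1=\{a,b,m_c\},\quad T_2=\{b,c,m_a\},\quad T_3=\{a,c,m_b\}$$
all in $\mathcal F$, and suppose that no member of $\mathcal F$ contains $m_c$ together with $m_a$ or $m_b$. Then $\Sigma\le2n-\frac52$.

**Proof.** Each of $a,b,c$ lies in two of the $T_i$ and each of $m_a,m_b,m_c$ in one. So
$$2\Sigma=d(T_1)+d(T_2)+d(T_3)+(d_{m_a}+d_{m_b})+d_{m_c}\le\sum_v\kappa(S_v)-5$$
by (P1), (P2), (P3), where
$$\kappa(S)=\sum_{i=1}^3[S\cap T_i\ne\emptyset]+[S\cap\{m_a,m_b\}\ne\emptyset]+[m_c\in S].$$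
Suppose $\kappa(S)=5$ for an occurring type $S$. Then $S$ contains $m_c$ and one of $m_a,m_b$. By hypothesis $S\notin\mathcal F$, so $|S|=2$. If $S=\{m_c,m_a\}$, it misses $T_3$; if $S=\{m_c,m_b\}$, it misses $T_2$. This is a contradiction, so $\kappa\le4$ and $2\Sigma\le4n-5$. $\square$

Since we assume $\Sigma>2n-2$, the hypotheses of Lemma 10 never hold, and likewise $Q(p)\le0$ never holds.

## 7. Five families of triples

There are many intersecting families of triples in $[6]$. To reduce them to five we use the sizes of the $d_i$: it is better to look at all triples with small sum than at those that occur.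

**Lemma 11.** After a relabelling of the indices, $\mathcal F$ is contained in one of
$$\text{(star)}\ \left\{T\in\tbinom{[6]}3:1\in T\right\},\qquad \mathcal B=\{1ab\}\setminus\{156\}\cup\{234\},\qquad \mathcal C=\tbinom{[5]}3\cup\{126\},$$
$$\mathcal E=\{T:|T\cap123|\ge2\},\qquad\mathcal A=\{123,124,125,126,134,135,136,145,234,235\}.$$
Here $\{1ab\}$ stands for the set of all triples containing $1$.

**Proof.** Relabel so that $d_1\le\dots\le d_6$ and let $\mathcal D=\{T\in\binom{[6]}3:d(T)\le n-1\}$. By (P1), $\mathcal F\subseteq\mathcal D$. Since $\Sigma>2n-2$, $\mathcal D$ contains no complementary pair. Say that $\{a<b<c\}$ dominates $\{a'<b'<c'\}$ if $a'\le a$, $b'\le b$, $c'\le c$. Every triple dominated by a member of $\mathcal D$ is in $\mathcal D$.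

If all members of $\mathcal D$ contain $1$, we are in the star. Otherwise some member avoids $1$; it dominates $234$, so $234\in\mathcal D$, and the complement $156\notin\mathcal D$.

Suppose $235\notin\mathcal D$. A triple $a<b<c$ avoiding $1$ and different from $234$ has $a\ge2$, $b\ge3$, $c\ge5$, so it dominates $235$ and is not in $\mathcal D$. Hence $\mathcal D\subseteq\mathcal B$.

Suppose $235\in\mathcal D$; then $146\notin\mathcal D$.

If $245\in\mathcal D$, then $136\notin\mathcal D$. A triple $\{a<b<6\}$ other than $126$ has $b\ge3$, so it dominates $136$ and is not in $\mathcal D$. Hence $\mathcal D\subseteq\mathcal C$.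

If $245\notin\mathcal D$, consider a member $a<b<c$ avoiding $1$. If $b\ge4$ then $c\ge5$, and it would dominate $245$. So $b=3$, $a=2$, and the member is $234$, $235$ or $236$. There are two cases. If $236\in\mathcal D$, then $145\notin\mathcal D$. A member $1bc$ with $b\ge4$ has $c\ge5$ and would dominate $145$, so $b\in\{2,3\}$, and all members of $\mathcal D$ meet $123$ in at least two elements: $\mathcal D\subseteq\mathcal E$. If $236\notin\mathcal D$, the members avoiding $1$ are among $234,235$, and those containing $1$ are not $146$ or $156$. This is $\mathcal D\subseteq\mathcal A$. $\square$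

From now on the ordering of the $d_i$ is not used. We only use that $\Sigma>2n-2$, the conclusions of Lemma 3, and (P1)–(P3), all of which are invariant under relabelling. So each family may be relabelled freely.

## 8. The star, $\mathcal E$ and $\mathcal C$

**Lemma 12.** If all members of $\mathcal F$ contain a common index, or if $\mathcal F\subseteq\binom{[5]}3$ up to relabelling, then $\Sigma\le\frac{41n}{20}-\frac52$.

**Proof.** In the first case, with common index $1$, map $T$ to the $2$-set $T\setminus\{1\}$ of the $5$-set $\{2,\dots,6\}$. Then $|T\cap T'|=1$ means that the $2$-sets are disjoint. In the second case map $T$ to $[5]\setminus T$. For distinct $T,T'\subset[5]$ we have $|[5]\setminus(T\cup T')|=5-(6-|T\cap T'|)=|T\cap T'|-1$, so again $|T\cap T'|=1$ means disjoint $2$-sets. Extending $p$ by zeros, we may take $\mathsf A$ to be the adjacency matrix of the graph of disjoint $2$-subsets of a $5$-set, which is the Petersen graph: it is $3$-regular on $10$ vertices, adjacent vertices have no common neighbor, and distinct non-adjacent vertices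 have exactly one. So $\mathsf A^2=3I+(J-I-\mathsf A)$, where $J$ is the all-ones matrix, i.e. $\mathsf A^2+\mathsf A-2I=J$. On vectors orthogonal to the constants, the eigenvalues satisfy $\lambda^2+\lambda-2=0$, so $\lambda\in\{1,-2\}$; on constants the eigenvalue is $3$. Write $p=\frac P{10}\mathbf 1+p'$ with $p'\perp\mathbf 1$. Then
$$p^\top(\mathsf A-2I)p\le(3-2)\frac{P^2}{10}+(1-2)|p'|^2\le\frac{P^2}{10},$$
so $Q(p)\le P^2/20$. By Lemma 9, $\Sigma\le2n-\frac52+\frac P{20}\le\frac{41n}{20}-\frac52$. $\square$

**Lemma 13.** $\mathcal F\subseteq\mathcal E$ implies $\Sigma\le2n-\frac52$; so under our assumption $\mathcal F\not\subseteq\mathcal E$, for every relabelling of $\mathcal E$.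

**Proof.** The triple $123$ meets every other member of $\mathcal E$ in two elements, so it is adjacent to nothing. The other members form a $3\times3$ grid: a cell is given by a pair in $123$ and an element of $456$. Two cells with the same pair, or with the same element, share two elements; two cells differing in both coordinates share exactly one. So cells are adjacent exactly when both coordinates differ.

Suppose $\mathcal F$ contains a transversal of the grid, three cells with no two in a line. These are triples as in Lemma 10 with $\{a,b,c\}=123$, and the hypothesis there holds because members of $\mathcal E$ contain at most one element of $456$. Lemma 10 gives the claim.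

Otherwise, regard the cells of $\mathcal F$ as edges of a bipartite graph between the three pairs and the three elements. It has no matching of size $3$, so by König's theorem at most two lines contain all cells of $\mathcal F$; we may take exactly two. We show $Q(p)\le0$; then Lemma 9 gives the claim. The triple $123$ contributes at most $0$ to $Q(p)$.

Two parallel lines with values $u_k$ and $v_k$ ($k=1,2,3$) and sums $U,V$: adjacent cells are $u_k,v_l$ with $k\ne l$, so
$$Q(p)\le UV-\sum_k(u_k^2+v_k^2+u_kv_k)\le UV-\tfrac34\sum_k(u_k+v_k)^2\le UV-\tfrac14(U+V)^2\le0,$$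
using $u^2+v^2+uv-\frac34(u+v)^2=\frac14(u-v)^2$ and then the Cauchy–Schwarz inequality $\sum_k(u_k+v_k)^2\ge\frac13(U+V)^2$.

A row and a column: the common cell shares a coordinate with every other cell, so it is adjacent to nothing. Let $a_1,a_2$ be the values in the other cells of the row and $b_1,b_2$ those of the column. Each $a$-cell is adjacent to each $b$-cell, and there are no other adjacencies, so
$$Q(p)\le(a_1+a_2)(b_1+b_2)-\sum a_i^2-\sum b_i^2\le\tfrac12(a_1+a_2)^2+\tfrac12(b_1+b_2)^2-\sum a_i^2-\sum b_i^2\le0.\qquad\square$$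

**Lemma 14.** If $\mathcal F\subseteq\mathcal C$ up to relabelling, then $\Sigma\le\frac{41n}{20}-\frac52$.

**Proof.** If $126\notin\mathcal F$, then $\mathcal F\subseteq\binom{[5]}3$ and Lemma 12 applies. Let $126\in\mathcal F$. Then the complement $345\notin\mathcal F$, so the members of $\mathcal F$ other than $126$ are of the forms $12x$, $1xy$, $2xy$ with $x,y\in\{3,4,5\}$. Let
$$\alpha=\{z\in345:\{1\}\cup345\setminus z\in\mathcal F\},\qquad\beta=\{z\in345:\{2\}\cup345\setminus z\in\mathcal F\}.$$

If $\alpha=\emptyset$, all members of $\mathcal F$ contain $2$; if $\beta=\emptyset$, all contain $1$. Lemma 12 applies.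

Suppose there are distinct $x\in\alpha$ and $y\in\beta$, and let $z$ be the third element of $345$. Then $\{1,y,z\}$ and $\{2,x,z\}$ are in $\mathcal F$. Take $a=1$, $b=2$, $c=z$, $m_c=6$, $m_a=x$, $m_b=y$: the triples of Lemma 10 are $126$, $\{2,z,x\}$, $\{1,z,y\}$. Its hypothesis holds because only $126$ contains $6$. So $\Sigma\le2n-\frac52$.

Otherwise $\alpha=\beta=\{z\}$ for some $z$. With $\{x,y\}=345\setminus z$ we have $\mathcal F\subseteq\{126,123,124,125,1xy,2xy\}$. The triples containing $12$ pairwise share two elements, and so do $1xy,2xy$. The triples $12x$ and $12y$ share two elements with each of $1xy$, $2xy$; the triples $126$ and $12z$ share exactly one. So the only adjacencies are between $\{126,12z\}$ and $\{1xy,2xy\}$, and $Q(p)\le0$ by the computation for a row and a column. Lemma 9 gives $\Sigma\le2n-\frac52$.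

In all cases $\Sigma\le\frac{41n}{20}-\frac52$. $\square$

## 9. The families $\mathcal B$ and $\mathcal A$, and the balanced case

In this section $x,y$ range over $\{2,3,4\}$ and $s$ over $\{5,6\}$. So $\mathcal B$ consists of the triples $1xy$, the triples $1xs$, and $234$.

**Definition 4 (balanced).** $\mathcal F$ is balanced if $\mathcal F\subseteq\mathcal B$, $234\in\mathcal F$, and, with $\Pi=\{(x,s):1xs\in\mathcal F\}$, there are numbers $\omega_{xs}\ge0$, equal to $0$ for $(x,s)\notin\Pi$, such that
$$\sum_s\omega_{xs}=\tfrac13\ \text{ for each }x,\qquad\sum_x\omega_{xs}=\tfrac12\ \text{ for each }s .$$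

In the example on $22$ vertices all six pairs are in $\Pi$, and $\omega_{xs}=\frac16$ works.

**Lemma 15.** If $\mathcal F\subseteq\mathcal B$ up to relabelling, then $\Sigma\le\frac{41n}{20}-\frac52$, or $\mathcal F$ is balanced after relabelling.

**Proof.** If $234\notin\mathcal F$, all members contain $1$ and Lemma 12 applies. Let $234\in\mathcal F$, and view $\Pi$ as a bipartite graph between $\{2,3,4\}$ and $\{5,6\}$, with $N(Y)$ the neighborhood of $Y\subseteq\{2,3,4\}$.

We first see when $\omega$ exists. Replace each $x$ by two copies and each $s$ by three copies, joining copies when $(x,s)\in\Pi$. By Hall's theorem this graph on $6+6$ vertices has a perfect matching if $2|Y|\le3|N(Y)|$ for all $Y$. If so, let $6\omega_{xs}$ be the number of matching edges between copies of $x$ and copies of $s$; this $\omega$ is as required. So if $\mathcal F$ is not balanced, some $Y$ has $2|Y|>3|N(Y)|$. For $|Y|=1$ this means $N(Y)=\emptyset$. For $|Y|=2$ and $|Y|=3$ it means $|N(Y)|\le1$. Hence some $x$ has no neighbor, or two elements $x,x'$ are joined only to one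 and the same $s$.

Suppose $x$ has no neighbor. Put $D=\{1,2,3,4\}\setminus\{x\}$. Then $234$ and the triples $1yy'$, $1ys$ ($y\ne x$), $1xy$ all have at least two elements in $D$. So every member of $\mathcal F$ does, and $\mathcal F$ lies in a relabelled $\mathcal E$, against Lemma 13.

Suppose $x,x'$ are joined only to $s$. Let $s'$ be the other element of $\{5,6\}$ and $x''$ the third element of $\{2,3,4\}$. The only member of $\mathcal F$ that can contain $s'$ is $\{1,x'',s'\}$. So $\mathcal F$ lies in a relabelled $\mathcal C$, with $s'$ in the role of $6$ and $\{1,x''\}$ in the role of $\{1,2\}$. Lemma 14 applies. $\square$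

**Lemma 16.** If $\mathcal F\subseteq\mathcal A$, then $\Sigma\le\frac{41n}{20}-\frac52$, or $\mathcal F$ is balanced after relabelling.

**Proof.** We show that $\mathcal F$ lies in an earlier family unless it contains five particular triples, and then bound $\Sigma$ directly. If $235\notin\mathcal F$, then $\mathcal F\subseteq\mathcal B$. If $234\notin\mathcal F$, then $\mathcal F$ lies in $\mathcal B$ with $4,5$ interchanged, that is, in $\{1ab\}\setminus\{146\}\cup\{235\}$, because $146\notin\mathcal A$. If $145\notin\mathcal F$, then $\mathcal F\subseteq\mathcal E$. If $136\notin\mathcal F$, then $\mathcal F\subseteq\mathcal C$. If $126\notin\mathcal F$, then $\mathcal F$ lies in $\mathcal C$ with $2,3$ interchanged, that is, in $\binom{[5]}3\cup\{136\}$. Lemmas 13, 14, 15 settle these cases.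

Suppose $126,136,145,234,235\in\mathcal F$. Each index from $1,2,3$ lies in three of these triples, and each from $4,5,6$ in two. So by (P1)–(P3)
$$3\Sigma=d(126)+d(136)+d(145)+d(234)+d(235)+(d_4+d_5)+d_6\le\sum_v\kappa(S_v)-7,$$
where $\kappa(S)$ is the number of the five triples met by $S$, plus $[S\cap45\ne\emptyset]+[6\in S]$. If at most one bracket is $1$, then $\kappa(S)\le6$. If both are $1$, then $S$ contains $6$ and one of $4,5$. The only members of $\mathcal A$ containing $6$ are $126$ and $136$, so $S\notin\mathcal F$ and $|S|=2$. Now $S=46$ misses $235$, and $S=56$ misses $234$, so again $\kappa(S)\le6$. Hence $3\Sigma\le6n-7$ and $\Sigma\le2n-\frac73$, against $\Sigma>2n-2$. $\square$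

We are left with the balanced case, in which we look for a combination of (P1)–(P3) that is tight for the example of Section 4. We use the triples $1xs$ with weights $\omega_{xs}$ (their total weight is $1$, the coefficient of $d_1$), the triple $234$ with weight $t$, each pair $\{x,s\}$ with weight $u$, and each single $s$ with weight $w$. The coefficients of $d_x$ and $d_s$ must be $1$:
$$\tfrac13+t+2u=1,\qquad\tfrac12+3u+w=1 .$$
The vertices of the example should count equally. A vertex of type $234$ contributes $1+t+6u$. A vertex of type $1xs$ meets four of the six pairs and contributes $1+t+4u+w$. Equality means $w=2u$, and then $u=\frac1{10}$, $w=\frac15$, $t=\frac7{15}$.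

**Proposition 17.** Suppose $\mathcal F$ is balanced. For a vertex $v$ put $i=|S_v\cap234|$ and $j=|S_v\cap56|$. Define
$$\sigma_{1xs}=n-1-d(1xs),\qquad\sigma_{234}=n-1-\#\{v:i=0\}-d(234),$$
$$\sigma_{xs}=|V_x\cup V_s|-1-d_x-d_s,\qquad\sigma_s=|V_s|-1-d_s,$$
$$\ell(S_v)=\tfrac1{10}(3-i)(2-j)-\tfrac j5+\tfrac7{15}[i=0].$$
Then
$$\Sigma=\frac{31n-37}{15}-L,\qquad L=\sum_v\ell(S_v)+\sum_{x,s}\omega_{xs}\sigma_{1xs}+\tfrac7{15}\sigma_{234}+\tfrac1{10}\sum_{x,s}\sigma_{xs}+\tfrac15(\sigma_5+\sigma_6),\tag{1}$$
all terms of $L$ are nonnegative, and so $\Sigma\le\frac{31n-37}{15}$.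

**Proof.** **Step 1.** We check the identity. The coefficients on the right of
$$\Sigma=\sum_{x,s}\omega_{xs}d(1xs)+\tfrac7{15}d(234)+\tfrac1{10}\sum_{x,s}(d_x+d_s)+\tfrac15(d_5+d_6)$$
are: for $d_1$, $\sum\omega_{xs}=1$; for $d_x$, $\frac13+\frac7{15}+\frac2{10}=1$; for $d_s$, $\frac12+\frac3{10}+\frac15=1$. Substitute the definitions of the $\sigma$'s. A vertex misses $(3-i)(2-j)$ of the six pairs $\{x,s\}$, so $\sum_{x,s}|V_x\cup V_s|=\sum_v\big(6-(3-i)(2-j)\big)$, and $|V_5|+|V_6|=\sum_vj$. The coefficient of $n$ becomes $1+\frac7{15}+\frac6{10}=\frac{31}{15}$, the constant becomes $-1-\frac7{15}-\frac6{10}-\frac25=-\frac{37}{15}$, and the other terms are $-L$.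

**Step 2.** We check that the $\sigma$-terms are nonnegative. For $(x,s)\in\Pi$ we have $\sigma_{1xs}\ge0$ by (P1), and $\omega_{xs}=0$ otherwise. Since $234\in\mathcal F$, (P1) gives $\sigma_{234}\ge0$. By (P2) and (P3), $\sigma_{xs}\ge0$ and $\sigma_s\ge0$.

**Step 3.** We check that $\ell\ge0$ on all types that can occur. By $\mathcal F\subseteq\mathcal B$ and $|S_v|\le3$, triples $xys$, $x56$ and $156$ do not occur. So $(i,j)=(2,1)$ and $(1,2)$ are impossible, and $(0,2)$ occurs only for the type $56$. From $30\ell=3(3-i)(2-j)-6j+14[i=0]$ we get the following values.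

| $(i,j)$ | $(3,0)$ | $(1,1)$ | $(0,2)$ | $(2,0)$ | $(1,0)$ | $(0,1)$ | $(0,0)$ |
|---|---|---|---|---|---|---|---|
| $30\ell$ | $0$ | $0$ | $2$ | $6$ | $12$ | $17$ | $32$ |

Hence $L\ge0$. $\square$

**Proof of Proposition 8.** If $\Sigma>2n-2$, Lemma 11 puts $\mathcal F$ in one of five families. Lemmas 12–16 give $\Sigma\le\frac{41n}{20}-\frac52$ unless $\mathcal F$ is balanced, and then Proposition 17 gives $\Sigma\le\frac{31n-37}{15}$. $\square$

The proof shows more, and we shall need it:
$$\text{if }\Sigma>\max\left\{2n-2,\tfrac{41n}{20}-\tfrac52\right\},\text{ then after relabelling }\mathcal F\text{ is balanced and (1) holds.}\tag{2}$$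

## 10. From the linear bounds to integers

This section turns Proposition 8 into the upper bound of Theorem 1, apart from the exceptional residues. We have
$$\frac{31n-37}{15}=2n-2+\frac{n-7}{15},\qquad\frac{41n}{20}-\frac52=2n-2+\frac{n-10}{20}.$$
For $4\le n\le21$ both are less than $2n-1$. As $\Sigma$ is an integer, $\widehat C(6;K_n)\le2n-2$, which with the quoted lower bound proves the first part of Theorem 1.

For $n\ge22$ we have $\frac{n-10}{20}<\frac{n-7}{15}$, since $3n-30<4n-28$. So $\widehat C(6;K_n)\le2n-2+\lfloor\frac{n-7}{15}\rfloor=2n-2+m$. Together with Proposition 7 this proves Theorem 1 whenever $\eta=0$. It remains to show: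

**Proposition 18.** Let $n=15m+7+r$ with $m\ge1$, where $r=2$, or $r=5$ and $m$ is odd. Then $\widehat C(6;K_n)\le2n-3+m$.

## 11. The residues $r=2$, and $r=5$ with $m$ odd

**Proof of Proposition 18.** Suppose $\Sigma=2n-2+m$.

**Step 1.** We show that almost all terms of $L$ vanish. We have $\Sigma>2n-2$, and $n-10=15m+r-3\le15m+2<20m$, so $\Sigma>\frac{41n}{20}-\frac52$. By (2) we are in the balanced case. Since $\frac{n-7}{15}=m+\frac r{15}$, (1) gives $L=\frac r{15}$, so $30L=2r\in\{4,10\}$. All the $\sigma$'s are integers. If $\sigma_{234}\ge1$, it would contribute at least $14$ to $30L$; so $\sigma_{234}=0$. Every vertex has $30\ell\le10$, so by the table the vertices are the following, where $a_x,b_x,c,q$ are numbers of vertices: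

* $z\ge1$ vertices of type $234$, forming the set $Z$ ($z\ge1$ because $234\in\mathcal F$);
* $a_x$ vertices of type $\{x,5\}$ or $\{1,x,5\}$, for $x=2,3,4$;
* $b_x$ vertices of type $\{x,6\}$ or $\{1,x,6\}$, for $x=2,3,4$;
* $c$ vertices of type $56$;
* $q\le1$ vertices with $(i,j)=(2,0)$ (two of them would contribute $12$).

Put $A=\sum a_x$, $B=\sum b_x$, $s=\sigma_5+\sigma_6$, $\tau_5=\sum_x\sigma_{x5}$, $\tau_6=\sum_x\sigma_{x6}$, $\tau=\tau_5+\tau_6$. (From here on $s$ without being an index denotes this number.) Let $q_x=1$ if $q=1$ and the $(2,0)$-vertex lies in $V_x$, and $q_x=0$ otherwise; so $\sum_xq_x=2q$. Then $30L=2r$ reads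
$$2c+3\tau+6(q+s)+30\sum_{x}\big(\omega_{x5}\sigma_{1x5}+\omega_{x6}\sigma_{1x6}\big)=2r.\tag{3}$$
We abbreviate the last sum to $\sum\omega\sigma$.

If $s=0$, then $c\le1$. Indeed $\sigma_5=\sigma_6=0$ means $d_5=|V_5|-1$ and $d_6=|V_6|-1$, so $H_5$ is complete on $V_5$ and $H_6$ is complete on $V_6$. They are edge-disjoint, so $c=|V_5\cap V_6|\le1$.

**Step 2.** We express $n,A,B,d_x$ through $z$ and the small quantities. The vertices of $V_5$ are those counted in $A$ and $c$, so $d_5=A+c-1-\sigma_5$. Also $|V_x\cup V_5|=z+A+c+b_x+q_x$, so $d_x+d_5=z+A+c+b_x+q_x-1-\sigma_{x5}$. Subtracting, and doing the same with $6$,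
$$d_x=z+b_x+q_x+\sigma_5-\sigma_{x5}=z+a_x+q_x+\sigma_6-\sigma_{x6}.\tag{4}$$
The vertices with $i=0$ are the $c$ vertices of type $56$, so $\sigma_{234}=0$ says $d(234)=n-1-c=z+A+B+q-1$. Summing the first expression in (4) over $x$ gives $d(234)=3z+B+2q+3\sigma_5-\tau_5$; comparing, we find $A$. The second expression gives $B$. Then $n=z+A+B+c+q$ gives $n$:
$$A=2z+q+1+3\sigma_5-\tau_5,\quad B=2z+q+1+3\sigma_6-\tau_6,\quad n=5z+2+3(q+s)+c-\tau.\tag{5}$$

**Step 3.** We exclude $r=2$. By (3), $2c+3\tau+6(q+s)\le4$, so $q=s=0$ and $\tau\le1$, and $c\le1$ because $s=0$. Now $n=15m+9\equiv4\pmod5$, so (5) gives $c-\tau\equiv2\pmod5$. But $c-\tau\in\{-1,0,1\}$, a contradiction.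

**Step 4.** We list what is possible for $r=5$, $m$ odd. Now $n=15m+12\equiv2\pmod5$, and (5) and (3) give
$$3(q+s)+c-\tau\equiv0\pmod5,\qquad2c+3\tau+6(q+s)\le10 .$$
If $q+s=0$, then $c\le1$ and $\tau\le3$, and $c\equiv\tau\pmod 5$ leaves $(c,\tau)\in\{(0,0),(1,1)\}$. If $q+s=1$, then $2c+3\tau\le4$, so $c\le2$ and $\tau\le1$, and $c-\tau\equiv2\pmod5$ leaves $(c,\tau)=(2,0)$. Since $c=2$, we have $s\ne0$, so $s=1$ and $q=0$. Clearly $q+s\le1$. So there are three cases, all with $q=0$.

**Step 5.** We record a parity condition for the case $q=0$. Let $v\in Z$. In $H_2,H_3,H_4$ together $v$ has at least $d(234)=n-1-c$ neighbors, which are distinct and have types meeting $234$; there are exactly $n-1-c$ vertices other than $v$ with types meeting $234$. So equality holds: $v$ has degree exactly $d_x$ in $H_x$ for $x=2,3,4$, and every edge from $v$ to a vertex whose type meets $234$ lies in $H_2\cup H_3\cup H_4$. An edge from $v$ to a vertex of type $\{x,5\},\{1,x,5\},\{x,6\}$ or $\{1,x,6\}$ must then lie in $H_x$. Since $q=0$, the rest of $V_x$ is $Z$. So $H_x[Z]$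 is regular of degree $d_x-a_x-b_x$. If $z$ is odd, this degree is even.

**Step 6.** We exclude $q=s=c=\tau=0$. By (3), $\sum\omega\sigma=\frac13$. By (4), $a_x=b_x=d_x-z$. By (5), $n=5z+2$, so $z=3m+2$, which is odd, and $A=B=2z+1=6m+5$. Also $d_5=d_6=A-1$. So for $k=5,6$
$$\sigma_{1xk}=n-1-d_1-d_x-d_k=(5z+1)-d_1-(z+a_x)-(A-1)=A-a_x-d_1,$$
because $4z+2=2A$. Using $\sum_k\omega_{xk}=\frac13$, we get $\frac13=\sum\omega\sigma=A-\frac A3-d_1$, so $d_1=\frac{2A-1}3=4m+3$. By Step 5, $d_x-a_x-b_x=z-a_x$ is even, so $a_x$ is odd. For each $x$ some $(x,k)$ is in $\Pi$, and then $\sigma_{1xk}\ge0$ gives $a_x\le A-d_1=2m+2$. As $a_x$ is odd, $a_x\le2m+1$, so $A\le6m+3<6m+5$, a contradiction.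

**Step 7.** We exclude $q=s=0$, $c=\tau=1$. By (3), $\sum\omega\sigma=\frac16$. Interchanging $5$ and $6$ if necessary, let $\tau_5=1$, with $\sigma_{x_05}=1$, and $\tau_6=0$. By (5), $A=2z$, $B=2z+1$, $n=5z+2$; so $z=3m+2$, which is odd. By (4), $d_x=z+a_x$ and $b_x=a_x+[x=x_0]$. Also $d_5=A+c-1=2z$ and $d_6=B+c-1=2z+1$. Hence
$$\sigma_{1x5}=(5z+1)-d_1-(z+a_x)-2z=2z+1-d_1-a_x,\qquad\sigma_{1x6}=2z-d_1-a_x .$$
Using $\sum_x\omega_{x5}=\frac12$ and $\sum_xa_x=2z$, we get $\frac16=\sum\omega\sigma=2z+\frac12-d_1-\frac{2z}3$, so $d_1=\frac{4z+1}3=4m+3$.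

By Step 5, $d_x-a_x-b_x=z-b_x$ is even, so $b_x$ is odd. Each $x$ occurs in $\Pi$, so $a_x\le2z+1-d_1=2m+2$. For $x\ne x_0$, $b_x=a_x$ is odd, so $b_x\le2m+1$; and $b_{x_0}=a_{x_0}+1\le2m+3$. Since $B=2z+1=6m+5=2(2m+1)+(2m+3)$, equality holds throughout. In particular $a_{x_0}=2m+2$, and $\sigma_{1x_06}=2z-d_1-a_{x_0}=(6m+4)-(4m+3)-(2m+2)=-1<0$. So $(x_0,6)\notin\Pi$. As $x_0$ occurs in $\Pi$, we have $(x_0,5)\in\Pi$, so there is a vertex $v$ of type $\{1,x_0,5\}$.

Since $s=0$, we have $\sigma_5=0$, and all edges inside $V_5$ lie in $H_5$. So the neighbors of $v$ in $H_1$ lie in $V_1\setminus V_5$. By the list in Step 1 with $q=0$, the vertices of $V_1\setminus V_5$ have types $\{1,x,6\}$, and $x\ne x_0$ because $(x_0,6)\notin\Pi$. There are at most $2(2m+1)=4m+2$ of them, fewer than $d_1=4m+3$, a contradiction.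

**Step 8.** We exclude $s=1$, $q=0$, $c=2$, $\tau=0$. By (3), $\sum\omega\sigma=0$, so $\sigma_{1xk}=0$ whenever $\omega_{xk}>0$. If each $x$ had only one $k$ with $\omega_{xk}>0$, that $\omega_{xk}$ would be $\frac13$, and $\sum_x\omega_{x5}=\frac12$ would be a multiple of $\frac13$. So some $x$ has $\omega_{x5},\omega_{x6}>0$. Then $\sigma_{1x5}=\sigma_{1x6}=0$, which gives $d_5=d_6$. Interchanging $5$ and $6$ if necessary, let $\sigma_5=1$ and $\sigma_6=0$. By (5), $A=2z+4$ and $B=2z+1$. So
$$d_5=A+c-1-\sigma_5=2z+4,\qquad d_6=B+c-1-\sigma_6=2z+2,$$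
a contradiction.

Hence $\Sigma\ne2n-2+m$. With the bound $\Sigma\le2n-2+m$ from Section 10 we get $\Sigma\le2n-3+m$. $\square$

In the exceptional cases this agrees with the lower bound $2n-2+(m-1)$ of Proposition 7, Step (ii), so the proof of Theorem 1 is complete. $\blacksquare$
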